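# Degrees and order in indifference graphs: walking from $0$ to $n$

## Nine points in five clusters

Put nine points on the real line, in five clusters:

| position | $0$ | $0.9$ | $1.8$ | $2.7$ | $3.6$ |
|---|---|---|---|---|---|
| copies | $1$ | $2$ | $3$ | $1$ | $2$ |

Join two points whenever their distance is at most one. Every point is within distance one of itself, so it gets a loop. Neighboring clusters are at distance $0.9$ and are joined. Clusters two apart are at distance $1.8$ and are not.

Count the points that each point sees, itself included. From left to right the clusters give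
$$1+2=3,\qquad 1+2+3=6,\qquad 2+3+1=6,\qquad 3+1+2=6,\qquad 1+2=3.$$
All these numbers are divisible by $3$, although most of the cluster sizes are not. The total number of points is $9$, also divisible by $3$.

Is that an accident? Keep the five positions, but take cluster sizes $a,b,c,d,e\ge 1$. The counts are $a+b$, $a+b+c$, $b+c+d$, $c+d+e$, $d+e$. The total is
$$a+b+c+d+e=(a+b+c)+(d+e),$$
the second count plus the fifth. So any $k$ that divides all five counts divides the total, for these five positions. Does this hold for every finite set of points on the line, with every $k$? To ask this precisely we fix some terms.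

**Definition (indifference graph).** An *indifference graph* is an undirected graph whose vertices are a finite multiset of real numbers and whose edges are the pairs of vertices within distance one of each other. In particular there is a loop at each vertex. We write $|G|$ for the number of vertices, and $\deg(v)$ for the number of edges incident to $v$, where the loop at $v$ contributes $1$.

We write $N[v]$ for the closed neighborhood of $v$: all vertices adjacent to $v$, including $v$ itself. With this convention, $\deg(v)=|N[v]|$.

**Definition (numerical monoid).** A *numerical monoid* is a subset of $\mathbb N_0=\{0,1,2,\dots\}$ that contains $0$ and is closed under addition. For $k\in\mathbb N_0$, $k\mathbb N_0=\{kn:n\in\mathbb N_0\}$. We write $\langle a,b\rangle$ for the set of all sums of copies of $a$ and $b$, for example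
$$\langle 3,5\rangle=\{0,3,5,6,8,9,10,\dots\},$$
whose missing numbers are $1,2,4,7$.

**Definition (respecting).** A graph $G$ *respects* the numerical monoid $S$ if
$$(\forall v\in G,\ \deg(v)\in S)\ \rightarrow\ |G|\in S .$$

The nine points above respect $3\mathbb N_0$. They also respect $2\mathbb N_0$, for a cheap reason: some degree is odd, so the hypothesis fails. The definition is not empty. Take $1,2,1,2,1$ copies of $0,\,0.8,\,1.2,\,1.6,\,2.4$. The pairs of distinct positions that are adjacent are
$$\{0,0.8\},\ \{0.8,1.2\},\ \{0.8,1.6\},\ \{1.2,1.6\},\ \{1.6,2.4\},$$
so the degrees are $3,6,5,6,3$, all in $\langle3,5\rangle$. The order is $7\notin\langle 3,5\rangle$, so this graph does not respect $\langle 3,5\rangle$. Some monoids fail, then. The paper "The Indifference Graph Numerical Monoid Conjecture" (https://vadim.sdsu.edu/hp2.pdf) asks about the monoids $k\mathbb N_0$. It is known (Balof/Pinchasi) that every indifference graph respects $2\mathbb N_0$, and Conjecture 1.3 says that every indifference graph respects $k\mathbb N_0$ for all $k\in\mathbb N_0$. The conjecture is true, in a stronger form.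

**Theorem 1.** Let $G$ be an indifference graph with $n=|G|$. Then there are coefficients $\varepsilon_v\in\{-1,0,1\}$ with $\sum_v\varepsilon_v\deg(v)=n$. Hence $\gcd\{\deg v:v\in G\}$ divides $|G|$, and $G$ respects $k\mathbb N_0$ for every $k\in\mathbb N_0$.

We shall also prove a weighted version (Theorem 2), study other monoids (Theorem 3), and see that unit length is essential (Theorem 4).

## Consecutive neighborhoods, and orders below $2m$

The empty graph has order $0$, which lies in every $S$, and for it every statement below is trivial. So from now on $n=|G|\ge 1$. Write the vertices as $x_1\le x_2\le\dots\le x_n$ and refer to them by their indices, so that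
$$N[i]=\{j:\ |x_i-x_j|\le 1\}.$$
This set contains $i$. It is also a set of consecutive indices: if $j<j'<j''$ and $j,j''\in N[i]$, then $x_i-1\le x_j\le x_{j'}\le x_{j''}\le x_i+1$, so $j'\in N[i]$. Write
$$N[i]=\{\ell_i,\ell_i+1,\dots,r_i\},\qquad \ell_i\le i\le r_i,\qquad \deg(i)=r_i-(\ell_i-1)\ge 1. \tag{1}$$

The easiest cases: if all vertices are mutually adjacent, every degree is $n$. For $n=2$ the degrees are $2,2$ or $1,1$. For $n=3$ the connected cases are the triangle, with degrees $3,3,3$, and the path, with degrees $2,3,2$. In each case the gcd of the degrees divides $n$. Small orders, compared with the degrees, can be treated once and for all.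

**Lemma 1.** Let $S\ne\{0\}$ be a numerical monoid and $m=\min(S\setminus\{0\})$. If all degrees of $G$ lie in $S$ and $1\le n<2m$, then $n\in S$.

*Proof.* We look for a vertex that sees everything. Degrees are at least $1$ and lie in $S$, so they are at least $m$. Let $p=r_1$. Since $\ell_1=1$, we have $p=\deg(1)\ge m$. Since $r_n=n$, we have $\ell_n=n-\deg(n)+1\le n-m+1\le m\le p$, where the middle step is $n\le 2m-1$. So $p$ is adjacent to $1$ (because $p=r_1$) and to $n$ (because $\ell_n\le p\le n$). As $N[p]$ is a set of consecutive indices, $N[p]=\{1,\dots,n\}$, and $n=\deg(p)\in S$. $\blacksquare$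

For $S=k\mathbb N_0$ with $k\ge1$, the lemma settles $n<2k$. For larger $n$ there need not be one vertex that sees everything.

## Handshaking settles $k=2$ and stops at $k=3$

The first thing to try is to add up the degrees. In a graph with one loop at each vertex, counted once,
$$\sum_v\deg(v)=n+2\,|\{\text{non-loop edges}\}| . \tag{2}$$
If all degrees are even, then $n$ is even. This settles $k=2$, and it uses nothing about the real line. For $k=3$, equation (2) says only that $n\equiv -2|\{\text{non-loop edges}\}|\pmod 3$, and nothing controls the number of edges modulo $3$. No argument that ignores the geometry can do better, and even using that the graph comes from intervals on a line is not enough.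

Here an *interval graph* has as vertices a finite multiset of closed bounded intervals (one-point intervals allowed), with an edge whenever two intervals meet, and so a loop at each vertex. An indifference graph is one in which all intervals have length one: replace $x$ by $[x,x+1]$.

**Theorem 4 (unit length is needed).** All interval graphs (loops included, repeated intervals allowed) respect $k\mathbb N_0$ if and only if $k\in\{0,1,2\}$.

*Proof.* For $k=1$ there is nothing to prove, since $1\mathbb N_0=\mathbb N_0$. For $k=0$ we have $0\mathbb N_0=\{0\}$. All degrees are at least $1$, so the hypothesis holds only for the empty graph, whose order is $0$. For $k=2$ use (2).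

For $k\ge 3$, take the intervals $U_1=[0,3]$ and $U_2=[3,6]$ once each, and $k-1$ copies of each of the one-point intervals $\{0.5\},\{1.5\},\{4.5\},\{5.5\}$. Each one-point interval meets its $k-1$ copies, itself included, and exactly one of $U_1,U_2$, so it has degree $k$. Each $U_i$ meets itself, the other one (at the point $3$), and $2(k-1)$ one-point intervals, so it has degree $2k$. All degrees are divisible by $k$. The order is $2+4(k-1)=4k-2$, which is not divisible by $k$ because $k\nmid 2$. $\blacksquare$

So the proof of Theorem 1 must use unit length. We shall use it through (1): in one linear order of the vertices, all closed neighborhoods are consecutive.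

Handshaking does have a weighted form, again for all graphs, and it will be needed. Write $\mathbb F_2$ for the field with two elements.

**Lemma 2.** Let $G$ be a finite graph with a loop at every vertex, and let $m:V(G)\to\mathbb F_2$ satisfy $\sum_{u\in N[v]}m_u=0$ for every $v$. Then $\sum_v m_v=0$.

*Proof.* Multiply the condition at $v$ by $m_v$ and sum over $v$:
$$0=\sum_v m_v\sum_{u\in N[v]}m_u .$$
On the right, each vertex contributes $m_vm_v$ once, since $v\in N[v]$. Each pair of distinct adjacent vertices $u,v$ contributes $m_um_v$ twice, since adjacency is symmetric. Twice anything is $0$ in $\mathbb F_2$, and $m_v^2=m_v$ in $\mathbb F_2$. So the right side is $\sum_v m_v$. $\blacksquare$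

With $m=1$ everywhere this is the case $k=2$ above. The same statement over $\mathbb Z/3$ is false: in the graph of Theorem 4 with $k=3$, the weight $1$ has all neighborhood sums $0$ in $\mathbb Z/3$, and the total is $10\ne 0$.

## Tiling by neighborhoods fails on the bull

The opening example suggests a second approach. There the total was $(a+b+c)+(d+e)$ because the closed neighborhoods of the second and fifth clusters tile the vertex set. If one could always pick pairwise disjoint closed neighborhoods covering all vertices, then $n$ would be a sum of degrees and Theorem 1 would follow.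

This fails for the positions $0,\,0.8,\,1.2,\,1.6,\,2.4$, taken once each (the graph called the bull, with loops). With indices $1,\dots,5$,
$$N[1]=\{1,2\},\quad N[2]=\{1,2,3,4\},\quad N[3]=\{2,3,4\},\quad N[4]=\{2,3,4,5\},\quad N[5]=\{4,5\}.$$
A tiling must cover $1$ by $N[1]$ or $N[2]$. If it uses $N[1]$, it must cover $3$ by a neighborhood that avoids $2$, but every neighborhood containing $3$ contains $2$. If it uses $N[2]$, only $5$ is left, and no neighborhood equals $\{5\}$. So there is no tiling. The same holds with each point tripled, where the degrees $6,12,9,12,6$ and the order $15$ are all divisible by $3$. Divisibility of the degrees therefore does not rescue the approach.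

Yet with $a,b,c,d,e$ copies of the five positions, the order is still a combination of degrees:
$$a+b+c+d+e=(a+b+c+d)-(b+c+d)+(b+c+d+e), \tag{3}$$
that is, $\deg(0.8)-\deg(1.2)+\deg(1.6)$. For the bull, $5=4-3+4$. A minus sign is needed. We walk forward across $N[2]$, back across $N[3]$, and forward across $N[4]$. So instead of tiling $\{1,\dots,n\}$, we should look for walks from $0$ to $n$ that may step backward.

## Neighborhoods as edges on $\{0,1,\dots,n\}$

Let $H$ be the multigraph on the vertex set $\{0,1,\dots,n\}$ with $n$ edges $e_1,\dots,e_n$, where
$$e_i\ \text{ joins }\ \ell_i-1\ \text{ and }\ r_i . \tag{4}$$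
Think of the points $0,\dots,n$ as the gaps before, between and after the $n$ sorted vertices. Edge $e_i$ then jumps over exactly the vertices in $N[i]$, and by (1) its length is $\deg(i)\ge1$.

For the bull, the edges $e_1,\dots,e_5$ join
$$0,2;\qquad 0,4;\qquad 1,4;\qquad 1,5;\qquad 3,5 .$$
This $H$ is a tree, and its only path from $0$ to $5$ is $0\to4\to1\to5$, with signed steps $+4,-3,+4$. This is (3) again, and the step backward is forced.

For the nine points of the opening, the neighborhoods are $\{1,2,3\}$, $\{1,\dots,6\}$ (twice), $\{2,\dots,7\}$ (three times), $\{4,\dots,9\}$, $\{7,8,9\}$ (twice). So $H$ has edges joining $0,3$; $0,6$ (two); $1,7$ (three); $3,9$; $6,9$ (two). It is not connected, as $1$ and $7$ form a component of their own. But $0$ and $9$ are connected, for instance by $0\to6\to9$.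

If $0$ and $n$ are always in the same component of $H$, Theorem 1 follows, because along a path from $0$ to $n$ the signed degrees add up to $n$. So we want to prove a connectivity statement, and connectivity can be tested with functions that take only two values. This is how Lemma 2, an $\mathbb F_2$ statement, can say something about every $k$.

First see this at work for a fixed $k\ge1$ that divides all degrees. Let $\chi(j)=1$ if $k\mid j$ and $\chi(j)=0$ otherwise, for $0\le j\le n$, as elements of $\mathbb F_2$. Put $m_j=\chi(j)-\chi(j-1)$ for $1\le j\le n$. By (1), the sum over a neighborhood telescopes: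
$$\sum_{j\in N[i]}m_j=\chi(r_i)-\chi(\ell_i-1)=0,$$
because $r_i-(\ell_i-1)=\deg(i)$ is divisible by $k$. Lemma 2 gives $0=\sum_j m_j=\chi(n)-\chi(0)$. So $\chi(n)=\chi(0)=1$, that is, $k\mid n$. In the nine-point example with $k=3$, the sequence $m_1,\dots,m_9$ is $1,0,1,1,0,1,1,0,1$. Its sum over each neighborhood is even, and its total is $6=0$ in $\mathbb F_2$.

This already gives the conjecture for $k\ge1$. What did it use about $\chi$? Only that $\chi$ takes the same value at both ends of every edge of $H$. The most economical such function is the indicator of a component, and it yields the signs $\varepsilon_v$ as well.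

**Key Lemma.** The points $0$ and $n$ lie in the same connected component of $H$.

*Proof.* **Step 1: a function that is constant along edges.** Let $\chi:\{0,\dots,n\}\to\mathbb F_2$ be the indicator function of the component of $H$ that contains $0$. The two ends of an edge lie in the same component, so by (4), $\chi(r_i)=\chi(\ell_i-1)$ for every $i$.

**Step 2: pass to differences, so that neighborhoods appear.** Put $m_j=\chi(j)-\chi(j-1)\in\mathbb F_2$ for $1\le j\le n$. As $N[i]$ consists of the consecutive indices $\ell_i,\dots,r_i$, the sum telescopes:
$$\sum_{j\in N[i]}m_j=\chi(r_i)-\chi(\ell_i-1)=0\qquad\text{for every } i .$$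

**Step 3: apply weighted handshaking.** By Lemma 2, $\sum_{j=1}^n m_j=0$. This sum also telescopes, to $\chi(n)-\chi(0)$. Hence $\chi(n)=\chi(0)=1$, so $n$ is in the component of $0$. $\blacksquare$

## Signed sums of degrees and of weights

*Proof of Theorem 1.* **Step 1: choose a path.** By the Key Lemma there is a simple path $0=p_0,p_1,\dots,p_s=n$ in $H$. Let $e_{i_1},\dots,e_{i_s}$ be its edges. They are distinct, since repeating an edge would repeat a point of the path.

**Step 2: read off the signs.** The points $p_{t-1}$ and $p_t$ are the two ends $\ell_{i_t}-1$ and $r_{i_t}$ of $e_{i_t}$, in some order. Let $\varepsilon_{i_t}=+1$ if the path crosses $e_{i_t}$ to the right, from $\ell_{i_t}-1$ to $r_{i_t}$, and $-1$ if it crosses to the left. Then $p_t-p_{t-1}=\varepsilon_{i_t}\deg(i_t)$. Put $\varepsilon_i=0$ for each $i$ whose edge is not on the path. As the edges used are distinct, each $\varepsilon_i$ is a well-defined element of $\{-1,0,1\}$.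

**Step 3: telescope.** We get
$$n=p_s-p_0=\sum_{t=1}^s(p_t-p_{t-1})=\sum_{i=1}^n\varepsilon_i\deg(i).$$

**Step 4: divisibility.** Any common divisor $k\ge1$ of the degrees divides the right side, hence $n$. So the gcd of the degrees divides $n$, and $G$ respects $k\mathbb N_0$ for $k\ge1$. For $k=0$, the monoid is $\{0\}$. All degrees are at least $1$, so the hypothesis holds only for the empty graph, whose order is $0$. $\blacksquare$

The path knows more than its lengths, since each edge jumps over a definite set of vertices.

**Theorem 2 (weights).** The same $\varepsilon$ (the one constructed from the path above) satisfies $\sum_{v\in N[u]}\varepsilon_v=1$ for every $u$. So for any weights $w:V(G)\to A$ in an abelian group $A$, the total weight is $\sum_v\varepsilon_v\,w(N[v])$, where $w(N[v])$ is the sum of the weights over $N[v]$.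

*Proof.* **Step 1: the weighted total.** Replace the position on the line by accumulated weight: let $f(j)=w_1+\dots+w_j$ for $0\le j\le n$, with $f(0)=0$. By (1), $f(r_i)-f(\ell_i-1)=w(N[i])$. So along the path, $f(p_t)-f(p_{t-1})=\varepsilon_{i_t}\,w(N[i_t])$. Summing over $t$,
$$\sum_j w_j=f(n)-f(0)=\sum_i\varepsilon_i\,w(N[i]).$$

**Step 2: the local identity.** Take $A=\mathbb Z$ and let $w$ be the indicator of a single vertex $u$. Then $w(N[i])$ is $1$ if $u\in N[i]$ and $0$ otherwise, and Step 1 reads
$$1=\sum_{i:\,u\in N[i]}\varepsilon_i=\sum_{i\in N[u]}\varepsilon_i,$$
the last equality because adjacency is symmetric. $\blacksquare$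

For the bull, $\varepsilon=(0,1,-1,1,0)$. Its sums over $N[1],\dots,N[5]$ are $0+1$, $0+1-1+1$, $1-1+1$, $1-1+1+0$, $1+0$, all equal to $1$.

## Arf monoids

Which other monoids does every indifference graph respect? Identity (3) shows what to expect. A graph on the five positions of the bull with suitable cluster sizes can have order $x+z-y$, where $x,y,z$ are degrees and $y\le\min(x,z)$.

**Definition (Arf).** A numerical monoid $S$ is *Arf* if $x,y,z\in S$ and $y\le\min(x,z)$ imply $x+z-y\in S$.

For example, $k\mathbb N_0$ is Arf. So is $\{0,3,5,6,7,8,\dots\}$. Indeed $x+z-y\ge\max(x,z)$, so a value in $\{1,2,4\}$ would force $x,z\in\{0,3\}$, hence $y\in\{0,3\}$, and $x+z-y$ would be a multiple of $3$. On the other hand $\langle3,5\rangle$ is not Arf, because $6+6-5=7$, and $\langle3,4\rangle=\{0,3,4,6,7,8,\dots\}$ is not Arf, because $4+4-3=5$.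

**Theorem 3 (monoids).** Let $S$ be a numerical monoid.

(i) If $S$ is Arf, every indifference graph respects $S$.

(ii) If every indifference graph respects $S\ne\{0\}$ and $m=\min(S\setminus\{0\})$, then:

(A) $x,y,z\in S$, $y\le\min(x,z)$ and $x+z-y\ge2m$ imply $x+z-y\in S$.

(iii) Hence, if $S\ne\{0\}$ has no element strictly between $m$ and $2m$, every indifference graph respects $S$ if and only if $S$ is Arf.

(iv) In general, neither (i) nor (ii) has a converse.

These notes give no full classification of the monoids $S$ outside case (iii).

### Shortening a walk from $0$ to $n$: part (i)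

Let $S$ be Arf and let all degrees of $G$ lie in $S$, with $n=|G|\ge1$. We must show $n\in S$. The Key Lemma gives a walk from $0$ to $n$ with steps in $S$. We shorten it until it is a single step.

**Step 1: the walks to be shortened.** Consider sequences of integers $0=q_0,q_1,\dots,q_s=n$ in $[0,n]$ with all step lengths $L_t:=|q_t-q_{t-1}|$ in $S\setminus\{0\}$. They exist by the Key Lemma, because the edges of $H$ have lengths equal to degrees, which are positive and lie in $S$. The steps of such a sequence need not be edges of $H$. Choose a sequence with $s$ minimal. As $n\ge1$, $s\ge1$. If $s=1$, then $n=L_1\in S$ and we are done. Suppose $s\ge2$.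

**Step 2: the signs alternate.** If two consecutive steps had the same sign, we could delete the point between them. The new step has length the sum of the two, which is positive and in $S$, and the sequence stays in $[0,n]$. This contradicts minimality.

**Step 3: the walk has at least three steps.** The first step is positive, because $q_0=0$, $q_1\ge0$ and $q_1\neq q_0$. The last is positive, because $q_s=n$, $q_{s-1}\le n$ and $q_{s-1}\ne q_s$. As signs alternate, $s$ is odd, so $s\ge3$.

**Step 4: a shortest step occurs in the interior.** Since $q_2=L_1-L_2\ge0$, we have $L_1\ge L_2$. Since the last step is positive and the one before it negative, $q_{s-2}=n-L_s+L_{s-1}\le n$, so $L_s\ge L_{s-1}$. Here we used that the walk stays inside $[0,n]$. So if the minimum of the $L_t$ is attained at $t=1$, it is also attained at $t=2$, and if at $t=s$, then also at $t=s-1$. As $s\ge3$, it is attained at some $t$ with $2\le t\le s-1$.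

**Step 5: replace three steps by one.** For that $t$, $L_{t-1}\ge L_t$ and $L_{t+1}\ge L_t$. Steps $t-1$ and $t+1$ have one sign and step $t$ the other. Delete $q_{t-1}$ and $q_t$. The new step, from $q_{t-2}$ to $q_{t+1}$, has length
$$L_{t-1}-L_t+L_{t+1},$$
which is positive because $L_{t-1}\ge L_t$ and $L_{t+1}>0$. It lies in $S$ by the Arf property with $x=L_{t-1}$, $y=L_t$, $z=L_{t+1}$. We obtain a sequence of the same kind with $s-2$ steps, contradicting minimality. Hence $s=1$ and $n\in S$. $\blacksquare$

### Inflating the bull: part (ii)

Suppose (A) fails for $S$. We build an indifference graph that does not respect $S$, with the five positions of the bull and the order prescribed by (3).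

**Step 1: choose a bad triple well.** As (A) fails, there is $n\ge2m$ with $n\notin S$ and there are $x,y,z\in S$ with $y\le\min(x,z)$ and $x+z-y=n$. Any such triple has $y\le x\le n$, the second inequality because $z-y\ge0$. So among all such triples for this $n$ we may choose one with $y$ maximal. Put $a=x-y\ge0$ and $e=z-y\ge0$, so that $n=y+a+e$.

**Step 2: $a$ and $e$ are positive.** If $a\in S$, then $n=a+z\in S$, a contradiction. So $a\notin S$, and in the same way $e\notin S$, since $n=x+e$. As $0\in S$, both are at least $1$.

**Step 3: $a$ and $e$ are less than $m$.** This is what the maximality of $y$ is for. If $a\ge m$, consider $(x,\,y+m,\,z+m)$. All entries are in $S$; $y+m\le x$ because $a\ge m$; $y+m\le z+m$; and $x+(z+m)-(y+m)=n$. So it is such a triple for $n$ with a larger middle term, a contradiction. If $e\ge m$, the triple $(x+m,\,y+m,\,z)$ gives the same contradiction.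

**Step 4: cluster sizes.** As $2m\in S$ and $n\notin S$, we have $n\ne2m$, so $n>2m$. Put
$$b=m-a\ge1,\qquad d=m-e\ge1,\qquad c=y-b-d=y+a+e-2m=n-2m\ge1 .$$

**Step 5: the graph.** Take $a,b,c,d,e$ copies of $0,\ 0.8,\ 1.2,\ 1.6,\ 2.4$ respectively. The adjacent pairs of distinct positions are, as before, exactly $\{0,0.8\}$, $\{0.8,1.2\}$, $\{0.8,1.6\}$, $\{1.2,1.6\}$, $\{1.6,2.4\}$. Since $b+c+d=y$, the degrees at the five positions are
$$a+b=m,\quad a+b+c+d=x,\quad b+c+d=y,\quad b+c+d+e=z,\quad d+e=m,$$
all in $S$. The order is $a+(b+c+d)+e=y+a+e=n\notin S$. So this indifference graph does not respect $S$. $\blacksquare$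

As a check, let $S=\langle3,7\rangle=\{0,3,6,7,9,10,12,13,14,\dots\}$, $m=3$. The triple $(7,6,7)$ gives $n=8\notin S$, with $a=e=1$, $b=d=2$, $c=2$. The clusters $1,2,2,2,1$ have degrees $3,7,6,7,3$ and order $8$.

### No elements between $m$ and $2m$: part (iii)

If $S$ is Arf, use (i). Conversely, suppose that every indifference graph respects $S$ and that $S$ has no element strictly between $m$ and $2m$. Let $x,y,z\in S$ with $y\le\min(x,z)$. We must show $x+z-y\in S$.

If $y=0$, this is closure under addition. Otherwise $x,y,z\ge m$. If $x+z-y\ge2m$, use (A) from part (ii). If $x+z-y<2m$, then $x$ and $z$, being at most $x+z-y$, lie in $S\cap[m,2m)=\{m\}$. So $x=z=m$, hence $y=m$, and $x+z-y=m\in S$. $\blacksquare$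

### Two counterexamples to converses: part (iv)

**The converse of (i) fails.** Let $S=\langle3,4\rangle$, which is not Arf, as seen above. Here $m=3$, and the missing numbers are $1,2,5$, all less than $2m=6$. If all degrees of $G$ lie in $S$ and $n=|G|\ge1$, then either $n\ge6$, so $n\in S$, or $n<2m$, and $n\in S$ by Lemma 1. So every indifference graph respects $\langle3,4\rangle$.

**The converse of (ii) fails.** Let
$$S=\{0,50,57,70,100,107,113\}\cup\{114,115,116,\dots\}.$$

**Step 1: $S$ is a monoid with $m=50$.** Two nonzero elements have sum at least $100$. The sums that are at most $113$ are $50+50=100$ and $50+57=107$, both in $S$, since the next smallest sums are $57+57=114$ and $50+70=120$. All larger sums are at least $114$ and so lie in $S$.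

**Step 2: $S$ satisfies (A).** Let $x,y,z\in S$ with $y\le\min(x,z)$ and $N=x+z-y\ge100$. By symmetry assume $x\le z$. If $y=0$, use closure. If $N\ge113$, then $N\in S$. So let $y>0$ and $N\le112$. Since $x-y\ge0$, we have $z\le N\le112$, and $z\in\{50,57,70,100,107\}$.

* If $z\le70$, then $N\le70+70-50=90$, which is impossible.
* If $z=100$, then $x,y\in\{50,57,70,100\}$, and $x-y\in\{0,7,13,20,30,43,50\}$. As $N=100+(x-y)\le112$, we get $N\in\{100,107\}\subset S$.
* If $z=107$, then $x,y\in\{50,57,70,100,107\}$, so $x-y=0$ or $x-y\ge7$. As $N=107+(x-y)\le112$, we get $N=107\in S$.

**Step 3: a graph that does not respect $S$.** Take the following multiset.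

| position | $-1.3$ | $-1$ | $-0.4$ | $-0.2$ | $0$ | $0.2$ | $0.4$ | $1$ | $1.3$ |
|---|---|---|---|---|---|---|---|---|---|
| copies | $20$ | $20$ | $10$ | $3$ | $4$ | $3$ | $10$ | $20$ | $20$ |
| degree | $50$ | $57$ | $70$ | $50$ | $70$ | $50$ | $70$ | $57$ | $50$ |

The configuration is symmetric about $0$, so it is enough to check the degrees on the left half and at $0$.

* $-1.3$ sees the positions up to $-0.3$: $20+20+10=50$.
* $-1$ sees the positions up to $0$: $20+20+10+3+4=57$.
* $-0.4$ sees the positions up to $0.6$: $20+20+10+3+4+3+10=70$.
* $-0.2$ sees the positions in $[-1.2,0.8]$: $20+10+3+4+3+10=50$.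
* $0$ sees the positions in $[-1,1]$: $20+10+3+4+3+10+20=70$.

All degrees lie in $S$. The order is $4\cdot20+2\cdot10+2\cdot3+4=110\notin S$. So $S$ satisfies (A), but not every indifference graph respects $S$. $\blacksquare$

The graph $H$ shows why (A) does not see this example. The gaps between clusters are the points $0,20,40,50,53,57,60,70,90,110$ of $H$. The neighborhoods of the positions $-0.4,\,-0.2,\,0,\,0.2,\,0.4$ give edges of $H$ joining $0,70$; $20,70$; $20,90$; $40,90$; $40,110$. They form the walk
$$0\to70\to20\to90\to40\to110,\qquad 110=70-50+70-50+70 .$$
To shorten it as in the proof of (i), one would replace three consecutive steps, of lengths $70,50,70$, by one of length $90$. But $90$ is not in $S$, and since $90<2m=100$, condition (A) does not require it to be.
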